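
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Global roundings with respect to shortest-path hypergraphs}


\begin{abstract}
Let $G$ be a connected graph on $n$ vertices with positive edge weights. A global rounding of $a\in[0,1]^V$ is a binary vector $b$ whose sum along every shortest path of $G$ differs from the sum of $a$ by less than~$1$. We prove the conjecture that the maximum number of global roundings, over all $a$, is exactly $n+1$. The method is to show that on the set of roundings of a fixed input every product of two coordinates equals an affine function with integer coefficients; hence every function on that set is affine, and the set has at most $n+1$ points. This also shows that the roundings of an input, if there are any, are the vertices of a unimodular simplex. For an arbitrary hypergraph the same method bounds the maximum number of roundings from above by the number of independent sets of an auxiliary graph. A similar lower bound holds with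 a second auxiliary graph, and the two bounds agree for shortest paths of bounded weight in any graph.
\end{abstract}

\section{The question and the results}

Let $H=(V,\mathcal F)$ be a hypergraph on a finite vertex set $V$ with $|V|=n\ge 1$. For $b\in\mathbb R^V$ and $S\subseteq V$ write $b(S)=\sum_{v\in S}b(v)$, so $b(\emptyset)=0$. The \emph{discrepancy distance} of $a,b\in\mathbb R^V$ is
\[
D_H(a,b)=\max_{F\in\mathcal F}\,|a(F)-b(F)|
\]
(and $0$ if $\mathcal F=\emptyset$). A binary vector $b\in\{0,1\}^V$ is a \emph{global rounding} of $a\in[0,1]^V$ if $D_H(a,b)<1$: the entries of $a$ are rounded so that no hyperedge sum changes by $1$ or more. Let $\nu(H)$ be the maximum, over all $a\in[0,1]^V$, of the number of global roundings of $a$.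

Every further hyperedge is a further constraint. If the only hyperedges are the singletons, the constant input $\frac12$ admits all binary vectors, so $\nu(H)=2^n$. On the other hand no hypergraph, however rich, brings $\nu$ below $n+1$:
\begin{equation}\label{eq:lower}
\nu(H)\ge n+1 \qquad\text{for every hypergraph $H$ on $n$ vertices.}
\end{equation}
To see this, let $a(v)=\epsilon$ for all $v$, where $0<\epsilon<1/n$. If $b$ is binary with at most one entry $1$, then $b(F)\in\{0,1\}$ and $0<a(F)<1$ for each nonempty hyperedge $F$, so $|a(F)-b(F)|<1$; an empty hyperedge imposes no condition. There are $n+1$ such vectors $b$. The question is which natural hypergraphs attain this minimum.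

For the hypergraph $I_n$ of all intervals $[i,j]$ in $\{1,\dots,n\}$, it is known that $\nu(I_n)\le n+1$ (Sadakane et al.). Intervals are the vertex sets of the shortest paths in the path graph on $n$ vertices, and this suggests the following generalization. Let $G$ be a graph on $V$ with positive edge weights; an unweighted graph has all weights~$1$. Paths have distinct vertices, and a \emph{shortest path} is a path of minimum total weight between its two ends. The \emph{shortest-path hypergraph} $H_G$ has vertex set $V$, and its hyperedges are the vertex sets of all shortest paths of $G$. One-vertex paths are included, so all singletons are hyperedges; if several shortest paths join the same two vertices, all of them are included.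

It is known that $\nu(H_G)=n+1$ if $G$ is an outerplanar graph, an unweighted mesh, or an unweighted $k$-tree. The conjecture, posed in \cite{source}, is that $\nu(H_G)=n+1$ for every connected graph $G$ on $n$ vertices. One reason to expect this is that along a shortest path with $m$ vertices all subpaths are again hyperedges, so the roundings restricted to this path are roundings with respect to a copy of $I_m$, and at most $m+1$ patterns occur on it. The difficulty is to combine these bounds over all the overlapping paths of $G$. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $G$ be a connected graph with $n$ vertices and positive edge weights. Then $\nu(H_G)=n+1$.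
\end{theorem}

The idea is to study functions on the set $B$ of global roundings of a fixed input. Every function on $B$ is a polynomial in the coordinates $b(v)$. We show that on $B$ each product $b(u)b(v)$ coincides with an affine function of $b$. Then every polynomial does, so the $|B|$-dimensional space of all functions on $B$ is spanned by the constant $1$ and the $n$ coordinates, and $|B|\le n+1$.

The affine functions obtained have integer coefficients, and so the proof also describes the position of the roundings in the lattice $\mathbb Z^V$. We call $\operatorname{conv}B$, for a finite nonempty $B\subset\mathbb Z^V$, a \emph{unimodular simplex} with vertex set $B$ if for each $b_0\in B$ the vectors $b-b_0$ $(b\in B\setminus\{b_0\})$ are distinct members of some $\mathbb Z$-basis of $\mathbb Z^V$. In particular, $B$ is then affinely independent.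

\begin{theorem}\label{thm:simplex}
Let $G$ be as in Theorem~\ref{thm:main}, let $a\in\mathbb R^V$ be arbitrary, and let $B$ be the set of all $b\in\mathbb Z^V$ with $D_{H_G}(a,b)<1$. Then $|B|\le n+1$, and if $B\neq\emptyset$, then $\operatorname{conv}B$ is a unimodular simplex with vertex set $B$.
\end{theorem}

If $a\in[0,1]^V$, the set $B$ of Theorem~\ref{thm:simplex} is exactly the set of global roundings: singletons are hyperedges, so $|b(v)-a(v)|<1$, and an integer at distance less than $1$ from a point of $[0,1]$ is $0$ or $1$.

Section~\ref{sec:small} shows the idea on two and three vertices. Sections~\ref{sec:products} and~\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:simplex} proves Theorem~\ref{thm:simplex}. Section~\ref{sec:general} treats arbitrary hypergraphs (Theorem~\ref{thm:general}) and determines $\nu$ for shortest paths of bounded weight in arbitrary, possibly disconnected, graphs (Corollary~\ref{cor:exact}).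

\section{Two and three vertices}\label{sec:small}

Throughout, for a set $B\subseteq\{0,1\}^V$ we regard the coordinates as functions on $B$:
\[
x_v:B\to\{0,1\},\quad x_v(b)=b(v),\qquad x(S)=\sum_{v\in S}x_v\quad(S\subseteq V).
\]

\paragraph{One edge.} Let $G$ be a single edge $uv$ and let $B$ be the set of roundings of some input. Since $\{u,v\}$ is a hyperedge, all values of the integer $x_u+x_v$ on $B$ lie in one open interval of length $2$. Such an interval contains at most two integers, and if two, they are consecutive. So $x_u+x_v$ does not take both values $0$ and $2$ on $B$: at least one of the points $(0,0)$, $(1,1)$ is missing. Hence $|B|\le3=n+1$. For later use we state this as an identity on $B$: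
\begin{equation}\label{eq:edge}
x_ux_v=0\ \text{ if $(1,1)\notin B$},\qquad x_ux_v=x_u+x_v-1\ \text{ if $(0,0)\notin B$;}
\end{equation}
the second identity is $(1-x_u)(1-x_v)=0$. Either way, \emph{the product $x_ux_v$ is an affine function of the coordinates}. Geometrically, $B$ lies on three corners of a square, and every function on three corners of a square is affine.

\paragraph{A path on three vertices.} Now let $G$ be the path with vertices $u,w,v$ in this order. The hyperedges are the singletons, $\{u,w\}$, $\{w,v\}$ and $\{u,w,v\}$. The products $x_ux_w$ and $x_wx_v$ are affine on $B$ by the argument for one edge. But $\{u,v\}$ is not a hyperedge, and the pair $(x_u,x_v)$ may take all four values. What saves us is that $x_v$ is a difference of two sums over hyperedges, $x_v=(x_w+x_v)-x_w$, so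
\begin{equation}\label{eq:three}
x_ux_v=x_u\,(x_w+x_v)-x_ux_w .
\end{equation}
The last term is affine. In the first term, $x_w+x_v$ takes values in some $\{k,k+1\}$ on $B$, since $\{w,v\}$ is a hyperedge. Put $p=x_u$ and $q=x_w+x_v-k$. Both are $\{0,1\}$-valued, and $p+q=x_u+x_w+x_v-k$ takes at most two values, consecutive if two, because $\{u,w,v\}$ is a hyperedge. This is the situation of one edge, with $q$ in place of a coordinate: $pq$ is $0$ or $p+q-1$, and $x_u(x_w+x_v)=pq+k\,x_u$ is affine. So all products of two coordinates are affine on $B$, and $|B|\le 4=n+1$ follows as explained after Theorem~\ref{thm:main}.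

\begin{example}\label{ex:path}
Take $a=(\frac25,\frac25,\frac25)$. The pairs have $a$-sum $\frac45$ and the triple has $a$-sum $\frac65$, so the roundings are the binary vectors with $x_u+x_w\le1$, $x_w+x_v\le 1$ and $x_u+x_w+x_v\in\{1,2\}$. In the coordinate order $(u,w,v)$ they are
\[
B=\{100,\ 010,\ 001,\ 101\}.
\]
Here $(x_u,x_v)$ does take all four values. On $B$ we have $x_ux_w=x_wx_v=0$; moreover $k=0$, and $p+q=x_u+x_w+x_v$ avoids $0$, so \eqref{eq:three} gives $x_ux_v=x_u+x_w+x_v-1$. The middle coordinate cannot be avoided, since on four corners of a square the product is not affine. The indicator functions of the four points above are, in this order,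
\[
1-x_w-x_v,\qquad x_w,\qquad 1-x_u-x_w,\qquad x_u+x_w+x_v-1 ,
\]
all affine with integer coefficients. The differences of the first three points from the last one are $(0,0,-1)$, $(-1,1,-1)$, $(-1,0,0)$, with determinant $-1$, in accordance with Theorem~\ref{thm:simplex}.
\end{example}

In general, a shortest path from $u$ to $v$ will play the role of the three-vertex path, with its set of interior vertices in place of $w$.

\section{Products of coordinates}\label{sec:products}

The argument for three vertices used only that certain sums take values in a set of two consecutive integers. We isolate this property.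

\begin{definition}
Let $B\subseteq\{0,1\}^V$. A set $S\subseteq V$ is \emph{tame} on $B$ if there is $k\in\mathbb Z$ with $b(S)\in\{k,k+1\}$ for all $b\in B$. A function $f:B\to\mathbb Z$ is \emph{integral affine} if $f=c+\sum_{w\in V}c_wx_w$ on $B$ with $c,c_w\in\mathbb Z$.
\end{definition}

The empty set and all singletons are tame on every $B\subseteq\{0,1\}^V$, with $k=0$. The integrality of the coefficients is not needed for counting, but it costs nothing and gives unimodularity.

\begin{lemma}\label{lem:tame}
Let $H=(V,\mathcal F)$ be a hypergraph, $a\in\mathbb R^V$, and let $B\subseteq\{0,1\}^V$ be a set of vectors $b$ with $D_H(a,b)<1$. Then every hyperedge of $H$ is tame on $B$.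
\end{lemma}

\begin{proof}
For a hyperedge $F$ and $b\in B$, the integer $b(F)$ lies in $(a(F)-1,a(F)+1)$, an open interval of length $2$ that does not depend on $b$. It contains at most two integers, and if two, they are consecutive.
\end{proof}

\begin{lemma}\label{lem:onestep}
Let $B\subseteq\{0,1\}^V$, $S\subseteq V$ and $u\in V\setminus S$. If $S$ and $S\cup\{u\}$ are tame on $B$, then $x_u\,x(S)$ is integral affine on $B$.
\end{lemma}

\begin{proof}
Let $x(S)$ take values in $\{k,k+1\}$, and put $p=x_u$, $q=x(S)-k$. Both are $\{0,1\}$-valued on $B$. Since $u\notin S$, we have $p+q=x(S\cup\{u\})-k$, and this takes values in a set of two consecutive integers because $S\cup\{u\}$ is tame. So $p+q$ cannot take both values $0$ and $2$ on $B$. If it never equals $2$, then $pq=0$ on $B$. If it never equals $0$, then $(1-p)(1-q)=0$, that is, $pq=p+q-1$ on $B$. In both cases $pq$ is integral affine, and so is $x_u\,x(S)=pq+k\,x_u$.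
\end{proof}

To pass from $x_u\,x(S)$ to $x_ux_v$, we apply Lemma~\ref{lem:onestep} to two sets that differ by $v$. The following definition lists what is needed.

\begin{definition}
Let $H$ be a hypergraph on $V$. Two distinct vertices $u,v$ form a \emph{good pair} of $H$ if there is a set $S\subseteq V\setminus\{u,v\}$ such that each of
\[
S,\qquad S\cup\{u\},\qquad S\cup\{v\},\qquad S\cup\{u,v\}
\]
is a hyperedge of $H$, a singleton, or empty.
\end{definition}

\begin{lemma}\label{lem:good}
Let $H$, $a$ and $B$ be as in Lemma~\ref{lem:tame}. If $u,v$ form a good pair of $H$, then $x_ux_v$ is integral affine on $B$.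
\end{lemma}

\begin{proof}
Let $S$ be as in the definition. All four sets listed there are tame on $B$: the hyperedges by Lemma~\ref{lem:tame}, and singletons and $\emptyset$ because $B$ is binary. Now
\[
x_ux_v=x_u\,x(S\cup\{v\})-x_u\,x(S).
\]
Lemma~\ref{lem:onestep} applies to $u$ and $S\cup\{v\}$, since $S\cup\{v\}$ and $S\cup\{u,v\}$ are tame. It also applies to $u$ and $S$, since $S$ and $S\cup\{u\}$ are tame. Thus both terms are integral affine.
\end{proof}

It remains to see that shortest paths provide good pairs.

\begin{lemma}\label{lem:paths}
Let $G$ be a graph with positive edge weights. Every subpath of a shortest path is a shortest path. If $G$ is connected, any two distinct vertices form a good pair of $H_G$.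
\end{lemma}

\begin{proof}
Let $P$ be a shortest path with ends $u,v$, and let $Q$ be its subpath between vertices $u'$ and $v'$. If some path from $u'$ to $v'$ had smaller weight than $Q$, then replacing $Q$ by it would give a walk from $u$ to $v$ of smaller weight than $P$. As long as this walk visits a vertex twice, delete the part between two such visits. Weights are positive, so the total weight does not increase, and we arrive at a path from $u$ to $v$ lighter than $P$, a contradiction.

Now let $G$ be connected and $u\neq v$. There are finitely many paths from $u$ to $v$, and at least one, so there is a shortest path; let $S$ be the set of its interior vertices. Then $S\cup\{u,v\}$, $S\cup\{u\}$ and $S\cup\{v\}$ are the vertex sets of the whole path and of the two subpaths obtained by deleting one end, and $S$ is empty or the vertex set of the subpath obtained by deleting both ends. By the first part, these are hyperedges of $H_G$ (or $S=\emptyset$).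
\end{proof}

\section{Counting: proof of Theorem~\ref{thm:main}}\label{sec:proof}

Once all products of two coordinates are affine, products of any length are affine as well, and this captures all functions on $B$.

\begin{proposition}\label{prop:all}
Let $H$ be a hypergraph on $V$, $|V|=n$, in which all pairs of distinct vertices are good, let $a\in\mathbb R^V$, and let $B\subseteq\{0,1\}^V$ be a set of vectors $b$ with $D_H(a,b)<1$. Then every function $B\to\mathbb Z$ is integral affine, and $|B|\le n+1$.
\end{proposition}

\begin{proof}
If $B=\emptyset$ there is nothing to prove. Otherwise let $L$ be the set of integral affine functions on $B$. It is the $\mathbb Z$-span of the $n+1$ functions $1$ and $x_v$ $(v\in V)$. The product of any two of these is in $L$: products with $1$ trivially, $x_v^2=x_v$ because $B$ is binary, and $x_ux_v$ for $u\ne v$ by Lemma~\ref{lem:good}. Hence $L$ is closed under multiplication. For each $b\in B$, the function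
\[
\mathbf 1_{\{b\}}=\prod_{v:\,b(v)=1}x_v\prod_{v:\,b(v)=0}(1-x_v)
\]
is the indicator function of $\{b\}$ on $B$, and it lies in $L$. Every function $B\to\mathbb Z$ is an integer combination of these indicators, so $L=\mathbb Z^B$. The indicators also span the $|B|$-dimensional rational vector space $\mathbb Q^B$. So this space is spanned by the $n+1$ functions $1$ and $x_v$ $(v\in V)$, and $|B|\le n+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The bound $\nu(H_G)\ge n+1$ is \eqref{eq:lower}. For the upper bound, let $B$ be the set of global roundings of some $a\in[0,1]^V$. By Lemma~\ref{lem:paths} all pairs are good, and Proposition~\ref{prop:all} gives $|B|\le n+1$.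
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses enter as follows.
\begin{itemize}
\item Connectedness provides a path for each pair. For two vertices and no edge, all four binary vectors are roundings of $(\frac12,\frac12)$.
\item The strict inequality $D_H<1$ is used in Lemma~\ref{lem:tame}. For a single edge and $a=(\frac12,\frac12)$, all four binary vectors satisfy $D_H(a,b)\le1$.
\item Hyperedges with more than two vertices cannot be dropped in general. On the path $u,w,v$, if we keep only the singletons, $\{u,w\}$ and $\{w,v\}$, then the constant input $\epsilon$ with $0<\epsilon<\frac13$ has five roundings: $000$, $100$, $010$, $001$, $101$.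
\item Of the hyperedges of $H_G$, the proof uses only the subpaths of one shortest path for each pair of vertices.
\end{itemize}
\end{remark}

\section{The roundings form a unimodular simplex}\label{sec:simplex}

Unimodularity is more than affine independence: the vectors $000,110,101,011$ are affinely independent, but the last three have determinant $-2$, so they are not a basis of $\mathbb Z^3$. The additional information is that the indicator functions are affine with \emph{integer} coefficients. Their linear parts form a left inverse, over $\mathbb Z$, of the map given by the difference vectors $b-b_0$.

\begin{proof}[Proof of Theorem~\ref{thm:simplex}]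
We may assume $B\ne\emptyset$. Singletons are hyperedges, so each coordinate $b(v)$ of $b\in B$ is an integer in $(a(v)-1,a(v)+1)$. Hence $B$ is finite, and there is $k\in\mathbb Z^V$ with $b(v)\in\{k(v),k(v)+1\}$ for all $b\in B$ and $v\in V$. Translating $a$ and all elements of $B$ by $-k$ changes neither the distances nor the differences $b-b_0$. So we may assume $B\subseteq\{0,1\}^V$. Lemma~\ref{lem:paths} and Proposition~\ref{prop:all}, which allows any real $a$, give $|B|\le n+1$ and show that every function $B\to\mathbb Z$ is integral affine.

Fix $b_0\in B$ and put $B'=B\setminus\{b_0\}$. For each $b'\in B'$ the indicator function of $\{b'\}$ on $B$ has the form $c_{b'}+\ell_{b'}$ with $c_{b'}\in\mathbb Z$ and $\ell_{b'}:\mathbb Z^V\to\mathbb Z$ linear. Subtracting its value $0$ at $b_0$, we find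
\[
\ell_{b'}(b-b_0)=\delta_{b,b'}\qquad(b,b'\in B').
\]
Consider the homomorphisms
\[
\varphi:\mathbb Z^{B'}\to\mathbb Z^V,\quad \varphi(e_b)=b-b_0,
\qquad\qquad
\lambda:\mathbb Z^V\to\mathbb Z^{B'},\quad \lambda(y)=(\ell_{b'}(y))_{b'\in B'} .
\]
We have shown $\lambda\varphi=\mathrm{id}$. So $\varphi$ is injective, and $\mathbb Z^V=\operatorname{im}\varphi\oplus\ker\lambda$: every $y$ is the sum of $\varphi\lambda(y)\in\operatorname{im}\varphi$ and $y-\varphi\lambda(y)\in\ker\lambda$, and the sum is direct because $\lambda$ is injective on $\operatorname{im}\varphi$. The kernel of $\lambda$ is a subgroup of $\mathbb Z^V$ and hence free. A $\mathbb Z$-basis of $\ker\lambda$ together with the vectors $\varphi(e_b)=b-b_0$ $(b\in B')$ is a $\mathbb Z$-basis of $\mathbb Z^V$. Since $b_0\in B$ was arbitrary, $\operatorname{conv}B$ is a unimodular simplex with vertex set $B$.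
\end{proof}

The singletons are essential for non-binary points: for $V=\{1,2\}$ with the single hyperedge $\{1,2\}$ and $a=0$, all points $(m,-m)$ with $m\in\mathbb Z$ have distance $0$ from $a$.

\section{General hypergraphs}\label{sec:general}

If only some pairs of vertices are good, then only some products of two coordinates can be replaced by affine functions. What remains are the products over sets without good pairs, and counting these still gives a bound. For a hypergraph $H=(V,\mathcal F)$ with $|V|=n\ge1$ define two graphs on $V$:
\begin{itemize}
\item in $\Gamma_{\mathrm{cov}}$, distinct $u,v$ are adjacent if some $F\in\mathcal F$ contains both;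
\item in $\Gamma_{\mathrm{good}}$, distinct $u,v$ are adjacent if they form a good pair of $H$.
\end{itemize}
Then $\Gamma_{\mathrm{good}}\subseteq\Gamma_{\mathrm{cov}}$: in the definition of a good pair, $S\cup\{u,v\}$ has at least two elements and so must be a hyperedge. An \emph{independent set} of a graph is a set of pairwise nonadjacent vertices; let $i(\Gamma)$ be the number of independent sets of $\Gamma$, including $\emptyset$.

\begin{theorem}\label{thm:general}
For every hypergraph $H$,
\[
i(\Gamma_{\mathrm{cov}})\le\nu(H)\le i(\Gamma_{\mathrm{good}}).
\]
\end{theorem}

\begin{proof}
\emph{Lower bound.} Let $a(v)=\epsilon$ for all $v$, with $0<\epsilon<1/n$, and let $b$ be the indicator vector of an independent set of $\Gamma_{\mathrm{cov}}$. A hyperedge contains at most one element of this set. So $b(F)\in\{0,1\}$ and $0<a(F)<1$ for each nonempty $F\in\mathcal F$, and $|b(F)-a(F)|<1$. An empty hyperedge imposes no condition. Hence $b$ is a global rounding of $a$.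

\emph{Upper bound.} Let $B\ne\emptyset$ be the set of global roundings of some $a\in[0,1]^V$. For $T\subseteq V$ put $x_T=\prod_{v\in T}x_v$, so $x_\emptyset=1$. Let $M$ be the $\mathbb Z$-span of the functions $x_I$ on $B$ with $I$ independent in $\Gamma_{\mathrm{good}}$. We claim that $x_T\in M$ for all $T\subseteq V$, by induction on $|T|$. This holds by definition if $T$ is independent. Otherwise $T$ contains both ends of an edge $uv$ of $\Gamma_{\mathrm{good}}$. By Lemma~\ref{lem:good}, $x_ux_v=c+\sum_{w\in V}c_wx_w$ on $B$ with integers $c,c_w$. With $T'=T\setminus\{u,v\}$ and $x_w^2=x_w$ we get
\[
x_T=x_ux_v\,x_{T'}=c\,x_{T'}+\sum_{w\in V}c_w\,x_{T'\cup\{w\}} .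
\]
All sets on the right have at most $|T|-1$ elements, so the right-hand side is in $M$ by induction. This proves the claim.

Expanding the product formula for $\mathbf 1_{\{b\}}$ in the proof of Proposition~\ref{prop:all}, we see that all indicator functions of points of $B$ are integer combinations of the $x_T$, so they lie in $M$. Hence the $i(\Gamma_{\mathrm{good}})$ functions $x_I$ span the $|B|$-dimensional space $\mathbb Q^B$, and $|B|\le i(\Gamma_{\mathrm{good}})$.
\end{proof}

Both inequalities can be strict. Let $|V|=3$ and let $V$ be the only hyperedge. Then $\Gamma_{\mathrm{cov}}$ is complete and $i(\Gamma_{\mathrm{cov}})=4$. No pair is good, since $S=\emptyset$ would require a hyperedge of size $2$, and so would $|S|=1$ (for $S\cup\{u\}$); hence $i(\Gamma_{\mathrm{good}})=8$. By Lemma~\ref{lem:tame}, the coordinate sums of the roundings of an input lie in $\{0,1\}$, $\{1,2\}$ or $\{2,3\}$, which allows at most $4$, $6$ or $4$ vectors, and the constant input $\frac12$ attains $6$. So $\nu(H)=6$. In particular, it is not enough for $\nu(H)=n+1$ that every two vertices lie in a common hyperedge.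

When the two graphs coincide, $\nu$ is determined, and this happens for shortest paths. For a weighted graph $G$, let $\operatorname{dist}_G(u,v)$ be the weight of a shortest path from $u$ to $v$, and $\infty$ if there is no path from $u$ to $v$.

\begin{corollary}\label{cor:exact}
\begin{enumerate}
\item[\textup{(1)}] If $\Gamma_{\mathrm{cov}}=\Gamma_{\mathrm{good}}=:\Gamma$, that is, if every two distinct vertices lying in a common hyperedge form a good pair, then $\nu(H)=i(\Gamma)$. For such $H$ on $n$ vertices, $\nu(H)=n+1$ if and only if every two distinct vertices lie in a common hyperedge.
\item[\textup{(2)}] Let $G$ be a graph on $n$ vertices with positive edge weights, possibly disconnected, let $0\le t\le\infty$, and let $H_G^{\le t}$ be the hypergraph of vertex sets of shortest paths of total weight at most $t$. Then $\nu(H_G^{\le t})=i(\Gamma_t)$, where $\Gamma_t$ is the graph on $V$ in which $u,v$ are adjacent if and only if $u\ne v$, $\operatorname{dist}_G(u,v)<\infty$ and $\operatorname{dist}_G(u,v)\le t$. In particular, if the components of $G$ have sizes $n_1,\dots,n_r$, then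
\[
\nu(H_G)=\prod_{j=1}^r(n_j+1),
\]
and $\nu(H_G)=n+1$ if and only if $G$ is connected.
\item[\textup{(3)}] If some two distinct vertices of a hypergraph $H$ on $n$ vertices lie in no common hyperedge, then $\nu(H)\ge n+2$. If all pairs of distinct vertices are good, then $\nu(H)=n+1$.
\end{enumerate}
\end{corollary}

\begin{proof}
A graph $\Gamma$ on $n$ vertices has $i(\Gamma)\ge n+1$, from $\emptyset$ and the singletons. Equality holds if and only if no two distinct vertices are nonadjacent, that is, if and only if $\Gamma$ is complete.

(1) The first claim is Theorem~\ref{thm:general}. The second is the equality case just described, since $\Gamma=\Gamma_{\mathrm{cov}}$.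

(2) Consider the graphs $\Gamma_{\mathrm{cov}}$ and $\Gamma_{\mathrm{good}}$ of $H_G^{\le t}$. If two distinct vertices lie on a common shortest path of weight at most $t$, then by Lemma~\ref{lem:paths} the subpath between them is a shortest path, and its weight is at most $t$. So they are adjacent in $\Gamma_t$, and $\Gamma_{\mathrm{cov}}\subseteq\Gamma_t$. Conversely, let $u,v$ be adjacent in $\Gamma_t$. Take a shortest path from $u$ to $v$, which exists since $\operatorname{dist}_G(u,v)<\infty$, and let $S$ be the set of its interior vertices. The path has weight at most $t$, and by the first part of Lemma~\ref{lem:paths} its subpaths are shortest paths, also of weight at most $t$. Hence $S\cup\{u,v\}$, $S\cup\{u\}$, $S\cup\{v\}$ are hyperedges of $H_G^{\le t}$, and $S$ is a hyperedge or empty, so $u,v$ form a good pair. We obtain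
\[
\Gamma_t\subseteq\Gamma_{\mathrm{good}}\subseteq\Gamma_{\mathrm{cov}}\subseteq\Gamma_t ,
\]
and (1) applies.

For $t=\infty$ we have $H_G^{\le\infty}=H_G$, and $\Gamma_\infty$ is the disjoint union of complete graphs on the components of $G$. An independent set contains at most one vertex of each component, and any such choice is independent, so $i(\Gamma_\infty)=\prod_j(n_j+1)$. If $r=1$, this is $n+1$. If $r\ge2$, expanding the product gives $1+\sum_jn_j=n+1$ plus further positive terms, among them $n_1n_2$, so it exceeds $n+1$.

(3) If some two distinct vertices lie in no common hyperedge, then $\Gamma_{\mathrm{cov}}$ is not complete, and $\nu(H)\ge i(\Gamma_{\mathrm{cov}})\ge n+2$ by Theorem~\ref{thm:general}. If all pairs are good, then $\Gamma_{\mathrm{good}}$ is complete and $\nu(H)\le n+1$; equality holds by \eqref{eq:lower}.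
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Mathematical Aspects of Image Processing}, \url{https://eprints.lib.hokudai.ac.jp/dspace/bitstream/2115/738/1/81.pdf}.
\end{thebibliography}

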